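\title{A compact space of rank two that is not an SV space}

\begin{abstract}
A Tychonoff space $X$ has finite rank if the number of minimal prime ideals of $C(X)$ contained in a maximal ideal is bounded, and $X$ is an SV space if $C(X)/P$ is a valuation domain for every minimal prime $\ell$-ideal $P$. Every SV space has finite rank. We show in ZFC that the converse fails: there is a compactification $K$ of the countable discrete space, and also a countable subspace of $K$, that has rank $2$ and is not an SV space. Rank $1$ implies SV, and compact counterexamples exist in every finite rank $n\ge 2$. We also determine the minimal primes $P$ of $C(K)$ for which $C(K)/P$ is a valuation domain. The space $K$ is a quotient of $\beta\mathbb N$; the gluing pattern comes from the cross topology on the square of a countable space whose punctured neighborhood filters are ultrafilters.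
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $X$ is a completely regular (Tychonoff) space and $C(X)$ is the ring of continuous real-valued functions on $X$ with pointwise operations and pointwise order. With this order $C(X)$ is an $f$-ring, that is, a lattice-ordered ring in which $a\wedge b=0$ and $c\ge 0$ imply $ca\wedge b=ac\wedge b=0$. We write $Z(f)$ for the zero-set of $f\in C(X)$ and $\beta X$ for the Stone--\v{C}ech compactification.

An ideal $I$ is an \emph{$\ell$-ideal} if $|g|\le|f|$ and $f\in I$ imply $g\in I$; a \emph{prime $\ell$-ideal} is an $\ell$-ideal that is a prime ideal. A \emph{valuation domain} is an integral domain whose ideals are totally ordered by inclusion. This is the same as asking that of any two elements one divide the other: principal ideals are ideals, and if $a\in I\setminus J$ and $b\in J\setminus I$, then neither of $a,b$ divides the other. An $f$-ring $A$ is an \emph{SV $f$-ring} if $A/P$ is a valuation domain for every minimal prime $\ell$-ideal $P$ of $A$, and $X$ is an \emph{SV space} if $C(X)$ is an SV $f$-ring.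

The maximal ideals of $C(X)$ are the ideals
\[
M^p=\{f\in C(X): p\in\operatorname{cl}_{\beta X}Z(f)\},\qquad p\in\beta X;
\]
for $x\in X$ this is $M_x=\{f:f(x)=0\}$. The \emph{rank} of $M^p$, or of the point $p$, is the number of minimal prime ideals of $C(X)$ contained in $M^p$. The rank of $C(X)$, or of $X$, is the supremum of the ranks of all points of $\beta X$ (not only those of $X$), and $X$ is a \emph{space of finite rank} if this supremum is finite. Finally, $X$ is an \emph{$F$-space} if every finitely generated ideal of $C(X)$ is principal, and $X$ is \emph{finitely an $F$-space} if $\beta X$ is a union of finitely many closed subspaces that are $F$-spaces. It is known that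
\begin{equation}\label{eq:chain}
F\text{-space}\ \Rightarrow\ \text{finitely an }F\text{-space}\ \Rightarrow\ \text{SV space}\ \Rightarrow\ \text{space of finite rank},
\end{equation}
and that the first two arrows cannot be reversed. The problem treated here, taken from Larson \cite{Larson}, concerns the third arrow: \emph{is every space of finite rank an SV space?}

One may think of a minimal prime $P\subset M^p$ as a direction from which $p$ is approached. The rank counts directions, and the SV property asks that in each single direction one of any two functions be a continuous multiple of the other. For the spaces in this paper the picture is literal: directions are ultrafilters on $\mathbb N$ (Section~\ref{sec:isolated}). When there is only one direction at each point, the space is an $F$-space and hence SV. When there are at most $n$, it is tempting to argue that the finitely many directions at $p$ can be separated from one another, and that after all but one have been discarded the space looks like an $F$-space. This suggests a positive answer. The flaw is that separating the directions at $p$ need not separate the directions at the points near $p$.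

\begin{theorem}\label{thm:main}
\textup{(ZFC)} There is a compact Hausdorff space $K$, a compactification of the countable discrete space $\mathbb N$, such that every maximal ideal of $C(K)$ contains at most two minimal prime ideals and $K$ is not an SV space; the rank of $K$ is exactly $2$. There is also a countable space $X_0$ with $\mathbb N\subset X_0\subset K$ that has rank $2$ and is not an SV space.
\end{theorem}

So the third arrow in \eqref{eq:chain} cannot be reversed, even for compact spaces and for countable spaces. The rank in Theorem~\ref{thm:main} is as small as possible, and nothing is special about the value $2$.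

\begin{theorem}\label{thm:ranks}
\begin{enumerate}
\item[(a)] Every space of rank $1$ is an SV space.
\item[(b)] For each $n\ge 2$ there is a compact space of rank exactly $n$ that is not an SV space.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:classification} below describes completely the minimal primes $P$ of $C(K)$ for which $C(K)/P$ is a valuation domain.

Section~\ref{sec:isolated} translates rank and the SV property into statements about ultrafilters on $\mathbb N$, works out three examples, and isolates what has to be constructed: a closed, at most two-to-one gluing of $\beta\mathbb N$ in which glued pairs occur in every neighborhood of some point. The gluing pattern is produced in three steps. Section~\ref{sec:T} builds a countable space $T$ with one direction at each point, Section~\ref{sec:D} builds from it a countable space $D$ with exactly two directions at each point, and Section~\ref{sec:E} collects these directions into a compact space $E$. Section~\ref{sec:K} copies $E$ into $\beta\mathbb N\setminus\mathbb N$ and proves Theorem~\ref{thm:main}; Section~\ref{sec:ranks} proves Theorem~\ref{thm:ranks}.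

\medskip\noindent\emph{Conventions.} $\mathbb N=\{1,2,\dots\}$. A space, or a subset with the relative topology, is \emph{crowded} if it has no isolated points; the empty set is crowded. \emph{Zero-dimensional} means Hausdorff with a base of clopen sets.

\section{Spaces with a countable dense set of isolated points}\label{sec:isolated}

We recall the description of $\beta\mathbb N$. Its points are the ultrafilters on $\mathbb N$, the point $n$ being identified with the principal ultrafilter at $n$, and $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$ is the compact set of free ultrafilters. The sets $\overline A=\{w:A\in w\}=\operatorname{cl}_{\beta\mathbb N}A$, for $A\subset\mathbb N$, form a base of clopen sets. Finitely many distinct ultrafilters $w_1,\dots,w_m$ have pairwise disjoint members $A_i\in w_i$. Every map $\varphi$ from $\mathbb N$ to a compact Hausdorff space has a unique continuous extension $\tilde\varphi$ to $\beta\mathbb N$, and $\tilde\varphi(w)$ is the unique point $y$ such that $\{n:\varphi(n)\in O\}\in w$ for every neighborhood $O$ of $y$. This applies in particular to bounded real functions on $\mathbb N$.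

In this section $X$ is a Tychonoff space that contains $\mathbb N$ as a dense set of isolated points. An ultrafilter $w$ \emph{converges} to a point $x$ of $X$, or of a compactification of $X$, if $O\cap\mathbb N\in w$ for every neighborhood $O$ of $x$. Let $q_X:\beta\mathbb N\to\beta X$ be the extension of the inclusion $\mathbb N\to\beta X$; thus $q_X(w)$ is the point of $\beta X$ to which $w$ converges.

Isolated points supply many continuous functions. For a bounded $\varphi:\mathbb N\to\mathbb R$ let $\varphi e$ be the function on $X$ with value $2^{-n}\varphi(n)$ at $n\in\mathbb N$ and $0$ on $X\setminus\mathbb N$. It is the sum of the uniformly convergent series $\sum_n 2^{-n}\varphi(n)\mathbf 1_{\{n\}}$ of continuous functions, so $\varphi e\in C(X)$. We write $e_A=\mathbf 1_A e$ for $A\subset\mathbb N$, so that $Z(e_A)=X\setminus A$, and $e=e_{\mathbb N}$. For an ultrafilter $w$ on $\mathbb N$ put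
\[
P_w=\bigl\{f\in C(X):\{n\in\mathbb N:f(n)=0\}\in w\bigr\}.
\]

\begin{lemma}\label{lem:minimal}
The map $w\mapsto P_w$ is a bijection from $\beta\mathbb N$ onto the set of minimal prime ideals of $C(X)$. These ideals are also exactly the minimal prime $\ell$-ideals of $C(X)$.
\end{lemma}

\begin{proof}
Each $P_w$ is a prime $\ell$-ideal. It is a proper ideal because $w$ is a filter, $Z(f+g)\supset Z(f)\cap Z(g)$ and $Z(fg)\supset Z(f)$; it is prime because $Z(fg)=Z(f)\cup Z(g)$ and $w$ is an ultrafilter; and $|g|\le|f|$ gives $Z(g)\supset Z(f)$.

We use two facts from commutative algebra. Every prime ideal contains a minimal prime ideal (Zorn's lemma). If $P$ is a minimal prime of a ring without nonzero nilpotents, then $f\in P$ if and only if $fg=0$ for some $g\notin P$: the localization at $P$ has a single prime ideal, so $f\in P$ gives $f^kg=0$ for some $k$ and some $g\notin P$, hence $fg=0$; the converse holds for any prime.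

Let $P$ be a minimal prime of $C(X)$. Since $fg=0$ means $Z(f)\cup Z(g)=X$, membership of $f$ in $P$ depends only on $Z(f)$. Put $w=\{A\subset\mathbb N:e_A\notin P\}$. Then $\emptyset\notin w$. Also $\mathbb N\in w$, because $eg=0$ forces $g=0$ on the dense set $\mathbb N$, so $g=0\in P$. If $A,B\in w$, then $e_Ae_B\notin P$ and $Z(e_Ae_B)=Z(e_{A\cap B})$, so $A\cap B\in w$. If $A\in w$ and $A\subset B$, then $Z(e_Ae_B)=Z(e_A)$, so $e_Ae_B\notin P$ and $B\in w$. Finally $e_A+e_{\mathbb N\setminus A}=e\notin P$, so $A$ or $\mathbb N\setminus A$ lies in $w$. Thus $w$ is an ultrafilter. If $f$ vanishes on $A\in w$, then $fe_A=0$ with $e_A\notin P$, so $f\in P$. Hence $P_w\subset P$, and $P_w=P$ by minimality.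

If $w'\ne w$, choose $A\in w'\setminus w$; then $e_{\mathbb N\setminus A}\in P_{w'}\setminus P_w$. So $P_{w'}\subset P_w$ only if $w'=w$. This gives injectivity, and it shows that each $P_w$ is minimal, since $P_w$ contains a minimal prime, which has the form $P_{w'}$.

For the last claim, each $P_w$ is a prime $\ell$-ideal that is minimal even among all primes; and a minimal prime $\ell$-ideal contains some $P_w$, which is a prime $\ell$-ideal, so the two coincide.
\end{proof}

\begin{lemma}\label{lem:rank}
For $w\in\beta\mathbb N$ and $p\in\beta X$ we have $P_w\subset M^p$ if and only if $p=q_X(w)$. Hence the rank of $p$ is $|q_X^{-1}(p)|$.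
\end{lemma}

\begin{proof}
Let $p=q_X(w)$ and let $f$ vanish on $A\in w$. Every neighborhood $O$ of $p$ meets $A$, since $O\cap\mathbb N\in w$. So $p\in\operatorname{cl}_{\beta X}A\subset\operatorname{cl}_{\beta X}Z(f)$ and $f\in M^p$. Conversely let $p\ne q_X(w)$, and take $f\in C(\beta X)$ with $f(p)=1$ and $f=0$ on a neighborhood $O$ of $q_X(w)$. Then $f|_X\in P_w$ because $O\cap\mathbb N\in w$, and $f|_X\notin M^p$ because $Z(f|_X)$ lies in the closed set $f^{-1}(0)$, which misses $p$. The last claim follows from Lemma~\ref{lem:minimal}.
\end{proof}

The next lemma turns divisibility modulo $P_w$ into an extension problem: a bounded ratio $a/b$ is an arbitrary bounded function on $\mathbb N$, and it has to be matched by a continuous function on a set that is large for $w$.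

\begin{lemma}\label{lem:criterion}
The ring $C(X)/P_w$ is a valuation domain if and only if for every bounded $\varphi:\mathbb N\to\mathbb R$ there are $A\in w$ and $c\in C(X)$ with $c=\varphi$ on $A$.
\end{lemma}

\begin{proof}
Suppose $C(X)/P_w$ is a valuation domain and $\varphi$ is bounded. After adding a constant we may assume $1\le\varphi\le M$. One of the cosets of $a=\varphi e$ and $b=e$ divides the other, so there are $c\in C(X)$ and $A\in w$ with $a=cb$ on $A$ or $b=ca$ on $A$. In the first case $c=\varphi$ on $A$. In the second case $c=1/\varphi\ge 1/M$ on $A$, and the continuous function $1/\max(c,1/M)$ equals $\varphi$ on $A$.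

Conversely, let $a,b\in C(X)$. After interchanging $a$ and $b$ if necessary, $A'=\{n:|a(n)|\le|b(n)|\}\in w$. Let $\varphi(n)=a(n)/b(n)$ if $n\in A'$ and $b(n)\ne 0$, and $\varphi(n)=0$ otherwise; then $|\varphi|\le 1$ and $a=\varphi b$ on $A'$. If $c=\varphi$ on $A\in w$, then $a-cb$ vanishes on $A\cap A'\in w$, so the coset of $b$ divides that of $a$.
\end{proof}

We shall apply the criterion through one negative and one positive test.

\begin{lemma}\label{lem:tests}
Let $w\in\beta\mathbb N$.
\begin{enumerate}
\item[(a)] Suppose there is a bounded $\varphi:\mathbb N\to\mathbb R$ such that for every $A\in w$ there are ultrafilters $v,v'\in\overline A$ that converge to the same point of $X$ and satisfy $\tilde\varphi(v)\ne\tilde\varphi(v')$. Then $C(X)/P_w$ is not a valuation domain.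
\item[(b)] Suppose $X$ is compact and $q_X$ is injective on $\overline A$ for some $A\in w$. Then $C(X)/P_w$ is a valuation domain.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $c\in C(X)$ equals $\varphi$ on $A\in w$, and let $v,v'\in\overline A$ converge to $x\in X$ as in the hypothesis. For every $\varepsilon>0$ the set $A\cap\{n:|c(n)-c(x)|<\varepsilon\}$ belongs to $v$, and $|\varphi-c(x)|<\varepsilon$ on it. Hence $\tilde\varphi(v)=c(x)$, and for the same reason $\tilde\varphi(v')=c(x)$, a contradiction. Lemma~\ref{lem:criterion} applies.

(b) The map $q_X$ restricts to a homeomorphism of the compact set $\overline A$ onto a closed subset of $X$. For bounded $\varphi$, the function $\tilde\varphi\circ(q_X|_{\overline A})^{-1}$ extends to some $c\in C(X)$ by the Tietze theorem, and $c=\varphi$ on $A$.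
\end{proof}

In the examples and in Section~\ref{sec:K} we use the standard fact that the quotient of a compact Hausdorff space $Y$ by an equivalence relation that is closed in $Y\times Y$ is compact Hausdorff. If $Y=\beta\mathbb N$ and each $n\in\mathbb N$ is alone in its class, the quotient $X$ contains $\mathbb N$ as a dense set of isolated points ($\{n\}$ is open and saturated), $\beta X=X$, and $q_X$ is the quotient map.

\begin{example}[finitely many points glued]\label{ex:Ln}
Let $L_n$ be $\beta\mathbb N$ with $n$ distinct points $w_1,\dots,w_n\in\mathbb N^*$ identified to one point; $L_1=\beta\mathbb N$. By Lemma~\ref{lem:rank}, $L_n$ has rank $n$. It is an SV space: every $w$ has a member $A$ that belongs to no $w_i\ne w$, so $\overline A$ contains at most one of the $w_i$ and Lemma~\ref{lem:tests}(b) applies. Here the heuristic of the introduction is correct.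
\end{example}

\begin{example}[everything glued]\label{ex:alpha}
Let $X=\mathbb N\cup\{\infty\}$ be the one-point compactification, so that all free ultrafilters converge to $\infty$ and the rank is infinite. Partition $\mathbb N$ into infinite sets $S_1,S_2,\dots$ and let $\varphi=1/m$ on $S_m$. Call $A\subset\mathbb N$ small if $A\cap S_m$ is finite for all but finitely many $m$. A finite union of small sets is small and $\mathbb N$ is not, so some ultrafilter $w$ contains the complement of every small set. No $A\in w$ is small, so there are $m\ne m'$ with $A\cap S_m$ and $A\cap S_{m'}$ infinite. Free ultrafilters $v\ni A\cap S_m$ and $v'\ni A\cap S_{m'}$ converge to $\infty$, and $\tilde\varphi(v)=1/m\neq 1/m'=\tilde\varphi(v')$. By Lemma~\ref{lem:tests}(a), $X$ is not an SV space.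
\end{example}

Example~\ref{ex:alpha} shows the mechanism that we want: every neighborhood of $w$ contains a glued pair that $\varphi$ tells apart. It pays for this with infinite rank. To obtain Theorem~\ref{thm:main} we need a closed equivalence relation on $\beta\mathbb N$ whose classes have at most two points, and a point $w$ each of whose neighborhoods contains \emph{both} members of a glued pair; by Lemma~\ref{lem:tests}(b) the last condition is unavoidable. If countably many pairs suffice, a single $\varphi$ separating all of them is easy to write down. The difficulty is closedness. Limits of glued pairs must be glued, and if one net of pairs converges to $(x,y)$ and another to $(x,y')$ with $x,y,y'$ distinct, a class with three points appears. We shall obtain the pairs as the two directions at the points of a countable space $D$, and the absence of triples from the fact that three disjoint regular open subsets of $D$ never have a common limit point.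

\section{A countable space with ultrafilter neighborhoods}\label{sec:T}

For a space $T$ and a point $t\in T$ let
\[
p_t=\{A\subset T: A\cup\{t\}\text{ is a neighborhood of }t\}.
\]
If $t$ is not isolated, $p_t$ is a filter. It is an ultrafilter exactly when $t$ can be approached in only one way, in the sense that $T\setminus\{t\}$ cannot be split into two sets that both have $t$ in their closure. In $\mathbb Q$ this fails at every $t$, as the two half-lines show. One can repair such a failure by declaring both pieces of a splitting open, provided that this creates no isolated points, and this suggests passing to a maximal topology. Spaces as in the next proposition are due to van Douwen \cite{vanDouwen}; we give a full proof.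

\begin{proposition}\label{prop:T}
There is a countable, nonempty, crowded, zero-dimensional space $T$ such that $p_t$ is an ultrafilter on $T$ for every $t\in T$.
\end{proposition}

\begin{proof}
We use three elementary facts. A relatively open subset of a crowded set is crowded. A union of crowded sets is crowded. If $A$ is crowded and $A\subset B\subset\operatorname{cl}A$, then $B$ is crowded, because an open set that meets $B$ meets $A$, and then it meets $A$ in at least two points.

Consider the zero-dimensional crowded topologies on the set $\mathbb Q$. The usual topology is one. The union of a chain of such topologies is a base for another: a set that is clopen for one member of the chain stays clopen, and an open singleton would be open for some member. By Zorn's lemma there is a maximal one, $\tau$. Put $Y=(\mathbb Q,\tau)$; closures are taken in $Y$.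

\emph{Step 1. If $A$ and $Y\setminus A$ are crowded, then $A$ is clopen.} The sets $O\cap A$ and $O\setminus A$, with $O$ clopen in $Y$, form a base for a topology finer than $\tau$. They are clopen in it, since for instance the complement of $O\cap A$ is $\bigl((Y\setminus O)\cap A\bigr)\cup(Y\setminus A)$, and none of them is a singleton, since $A$ and $Y\setminus A$ are crowded. By maximality the new topology is $\tau$, so $A$ and $Y\setminus A$ are open.

\emph{Step 2. If $A$ is crowded, then $\operatorname{cl}A$ is clopen.} The set $\operatorname{cl}A$ is crowded, and its complement is open, hence crowded. Apply Step~1.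

\emph{Step 3. Disjoint crowded sets $A,B$ have disjoint closures.} The set $C=\operatorname{cl}A\cap\operatorname{cl}B$ is clopen by Step~2. Suppose $C\ne\emptyset$. Since $C$ is open, $A\cap C$ and $B\cap C$ are crowded and dense in $C$. The set $C\setminus B$ lies between $A\cap C$ and its closure, so it is crowded, and hence so is $Y\setminus(B\cap C)=(Y\setminus C)\cup(C\setminus B)$. By Step~1, $B\cap C$ is closed; being dense in $C$, it equals $C$. This contradicts $\emptyset\ne A\cap C\subset C\setminus B$.

Step~3 says nothing about sets that are not crowded: a point of $Y$ might be a limit of a discrete set, and such a set could be split. We therefore keep only the points where this does not happen. Let $T$ be the set of $t\in Y$ such that $t\notin\operatorname{cl}J$ for every relatively discrete $J\subset Y\setminus\{t\}$.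

\emph{Step 4. $T$ is dense in $Y$.} Suppose $O\neq\emptyset$ is open and $O\cap T=\emptyset$. For $x\in O$ there is a relatively discrete $J\subset Y\setminus\{x\}$ with $x\in\operatorname{cl}J$; for any clopen $U\ni x$ the set $J\cap U$ has the same properties. We iterate this to build a tree whose nodes are points $x\in O$, each equipped with a clopen set $U_x$ with $x\in U_x\subset O$; the even and the odd levels will contradict Step~3. The root is any $x_0\in O$ with any such $U_{x_0}$. The children of a node $x$ are the points of a relatively discrete set $N_x\subset U_x\setminus\{x\}$ with $x\in\operatorname{cl}N_x$. Enumerate $N_x=\{y_0,y_1,\dots\}$, choose clopen sets $V_i\subset U_x\setminus\{x\}$ with $V_i\cap N_x=\{y_i\}$, and put $U_{y_i}=V_i\setminus\bigcup_{j<i}V_j$. These sets are clopen and pairwise disjoint, and $y_i\in U_{y_i}\subset U_x\setminus\{x\}$.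

All proper descendants of a node $x$ lie in $U_x\setminus\{x\}$. Hence different nodes are different points: either one is a proper descendant of the other, or they lie in $U_y$ and $U_{y'}$ for two distinct siblings $y,y'$. Let $L_n$ be the $n$th level, $A=\bigcup_nL_{2n}$ and $B=\bigcup_nL_{2n+1}$; these sets are disjoint. If $x\in L_n$, then $x\in\operatorname{cl}N_x\subset\operatorname{cl}L_{n+1}$. Applying this to level $n+1$ gives $L_{n+1}\subset\operatorname{cl}L_{n+2}$, so also $x\in\operatorname{cl}L_{n+2}$, and $x\notin L_{n+2}$. Thus $A$ and $B$ are crowded and $x_0\in A\cap\operatorname{cl}B$, contrary to Step~3.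

\emph{Step 5. $T$ has the required properties.} The subspace $T$ is countable, nonempty and zero-dimensional. It is crowded: if $U$ is open in $Y$ and $U\cap T=\{t\}$, then $U\setminus\{t\}$ is a nonempty open set missing $T$. In particular $\emptyset\notin p_t$ and $p_t$ is a filter. Let $t\in T$, $A\subset T\setminus\{t\}$ and $B=T\setminus(A\cup\{t\})$. Let $k(A)$ be the union of all crowded subsets of $A$, a crowded set, and let $S=A\setminus k(A)$. No nonempty subset of $S$ is crowded. So every nonempty relatively open subset of $S$ has an isolated point, which is then isolated in $S$; that is, the relatively discrete set $I$ of isolated points of $S$ is dense in $S$. Since $t\in T$, we get $t\notin\operatorname{cl}I=\operatorname{cl}S$. Consequently $t\in\operatorname{cl}A$ implies $t\in\operatorname{cl}k(A)$, and in the same way $t\in\operatorname{cl}B$ implies $t\in\operatorname{cl}k(B)$. By Step~3 these cannot both hold. If $t\notin\operatorname{cl}B$, then $T\setminus\operatorname{cl}B\subset A\cup\{t\}$ and $A\in p_t$; if $t\notin\operatorname{cl}A$, then $B\in p_t$. For an arbitrary subset of $T$, apply this to the subset with $t$ removed: it or its complement belongs to $p_t$.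
\end{proof}

Fix such a space $T$. By definition of $p_t$, a set $O\subset T$ is open if and only if $O\in p_t$ for all $t\in O$. We also need the following.

\begin{lemma}\label{lem:F}
If $A\in p_t$, then $A$ contains a nonempty open set $A'$ with $A'\in p_t$.
\end{lemma}

\begin{proof}
Take an open $V$ with $t\in V\subset A\cup\{t\}$ and put $A'=V\setminus\{t\}$. It is open, it lies in $p_t$ because $A'\cup\{t\}=V$, and it is nonempty because $\emptyset\notin p_t$.
\end{proof}

\section{The cross topology on $T\times T$}\label{sec:D}

From a space with one direction at each point we want a space with two. For $S\subset T\times T$ and $a,b\in T$ write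
\[
\operatorname{row}_b S=\{x:(x,b)\in S\},\qquad \operatorname{col}_a S=\{y:(a,y)\in S\}.
\]
Let $D$ be the set $T\times T$ with the \emph{cross topology}: $O$ is open if all its rows and columns are open in $T$. Equivalently,
\begin{equation}\label{eq:cross}
O\text{ is open}\iff \operatorname{row}_bO\in p_a\text{ and }\operatorname{col}_aO\in p_b\text{ for all }(a,b)\in O .
\end{equation}
Taking rows and columns commutes with unions and intersections, so this is a topology. It is finer than the product topology, hence Hausdorff. A set all of whose rows and columns are clopen is clopen in $D$.

The row and the column through a point are the two intended directions. We first check that they are really different.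

\begin{lemma}\label{lem:arms}
For each $z=(a,b)\in D$ there are disjoint open sets $W_z,V_z\subset D$ with $\operatorname{row}_bW_z=T\setminus\{a\}$ and $\operatorname{col}_aV_z=T\setminus\{b\}$.
\end{lemma}

\begin{proof}
Enumerate $T\setminus\{a\}=\{s_1,s_2,\dots\}$, choose clopen sets $Q_k\ni a$ with $s_k\notin Q_k$, and put $U_0=T$ and $U_n=Q_1\cap\dots\cap Q_n$. The clopen sets $U_n$ decrease and $\bigcap_nU_n=\{a\}$. Let $\rho(x)=\sup\{n:x\in U_n\}$, so that $\rho(x)=\infty$ only for $x=a$. Choose sets $U'_n$ and a function $\sigma$ for the point $b$ in the same way, and put
\[
W_z=\{(x,y):\rho(x)<\sigma(y)\},\qquad V_z=\{(x,y):\sigma(y)<\rho(x)\};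
\]
see Figure~\ref{fig:arms}. Then $W_z=\bigcup_n(U_n\setminus U_{n+1})\times U'_{n+1}$ and $V_z=\bigcup_nU_{n+1}\times(U'_n\setminus U'_{n+1})$ are open in the product topology, hence in $D$. Finally $\rho(x)<\sigma(b)=\infty$ exactly when $x\ne a$, and $\sigma(y)<\rho(a)=\infty$ exactly when $y\neq b$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4.2]
\draw (0,0) rectangle (1,1);
\foreach \s in {1,0.5,0.25,0.125,0.0625}
  \filldraw[fill=gray!30] ({\s/2},{\s/2}) rectangle (\s,\s);
\draw[very thick] (1,0) -- (0,0) -- (0,1);
\fill (0,0) circle (0.45pt) node[below left] {$z$};
\node at (0.75,0.24) {$W_z$};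
\node at (0.24,0.75) {$V_z$};
\node at (0.75,0.75) {$\Delta$};
\node[below] at (0.6,0) {row $T\times\{b\}$};
\node[left] at (0,0.6) {column $\{a\}\times T$};
\end{tikzpicture}
\caption{Schematic picture of $T\times T$ around $z=(a,b)$; a point $(x,y)$ is drawn at horizontal distance about $2^{-\rho(x)}$ and vertical distance about $2^{-\sigma(y)}$ from $z$. The open set $W_z$ contains the row through $z$ except $z$, the open set $V_z$ contains the column except $z$, and the shaded set is $\Delta=\{\rho(x)=\sigma(y)<\infty\}$.}
\label{fig:arms}
\end{figure}

\begin{example}[why not the product topology]\label{ex:product}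
Let $z=(a,a)$ and $U'_n=U_n$. The set $\Delta=\bigcup_n(U_n\setminus U_{n+1})\times(U_n\setminus U_{n+1})$ is open in the product topology, disjoint from $W_z$ and $V_z$, and contains every $(x,x)$ with $x\ne a$. Every box around $z$ contains points $(x,a)\in W_z$, $(a,x)\in V_z$ and $(x,x)\in\Delta$ with $x\neq a$. So in the product topology $z$ can be approached through three disjoint open sets. In $D$ the third approach disappears: $W_z\cup V_z\cup\{z\}$ satisfies \eqref{eq:cross}, so it is an open neighborhood of $z$ that misses $\Delta$.
\end{example}

The example also shows that a neighborhood of $z$ in $D$ need not contain a box, so zero-dimensionality is not inherited directly from $T$. Here countability helps: a clopen set can be built one row and one column at a time, and at each stage only finitely many points of the new line have been decided.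

\begin{lemma}\label{lem:zerodim}
$D$ is zero-dimensional.
\end{lemma}

\begin{proof}
Enumerate $T=\{t_0,t_1,\dots\}$ without repetition, and let $z=(t_i,t_j)\in O$ with $O$ open. We choose clopen subsets of $T$ in the order $R_0,C_0,R_1,C_1,\dots$ so that
\begin{enumerate}
\item[(i)] $R_n\subset\operatorname{row}_{t_n}O$ and $C_m\subset\operatorname{col}_{t_m}O$;
\item[(ii)] $t_m\in R_n\iff t_n\in C_m$, for all $m,n$;
\item[(iii)] $t_i\in R_j$ and $t_j\in C_i$.
\end{enumerate}
If $I$ and $J$ are disjoint finite subsets of $T$ and $I$ lies in an open set $S$, then some clopen subset of $S$ contains $I$ and misses $J$: take the union of clopen neighborhoods of the points of $I$ inside the open set $S\setminus J$.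

When $R_n$ is chosen, the sets $C_m$ with $m<n$ are known. Condition (ii) prescribes whether $t_m\in R_n$ for $m<n$, and if $n=j$, (iii) prescribes $t_i\in R_n$. These prescriptions agree, because in case $n=j$ and $i<j$ the set $C_i$ already contains $t_j$. A point $t_m$ prescribed to lie in $R_n$ satisfies $(t_m,t_n)\in O$, either because $t_n\in C_m\subset\operatorname{col}_{t_m}O$ or because $(t_m,t_n)=z$. So $R_n$ exists. When $C_m$ is chosen, the sets $R_n$ with $n\le m$ are known; (ii) prescribes whether $t_n\in C_m$ for $n\le m$, and (iii) prescribes $t_j\in C_m$ if $m=i$. In case $m=i$ and $j\le i$ the set $R_j$ already contains $t_i$, so again the prescriptions agree, and points prescribed to lie in $C_m$ lie in $\operatorname{col}_{t_m}O$ by (i) for $R_n$ or because $z\in O$. For each pair $(m,n)$, condition (ii) is enforced when the later of $R_n$ and $C_m$ is chosen.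

The set $W=\{(t_m,t_n):t_m\in R_n\}$ has rows $R_n$ and, by (ii), columns $C_m$. So $W$ is clopen, and $z\in W\subset O$.
\end{proof}

It remains to show that there is no third direction. A neighborhood of $z$ contains more than a cross: it contains crosses at the points of the first cross, and so on. So an open set can accumulate at $z$ without meeting the row or the column of $z$. For instance, $G=D\setminus\bigl((T\times\{b\})\cup(\{a\}\times T)\bigr)$ is open, and every open $O\ni(a,b)$ contains some $(x,b)$ with $x\ne a$ and then some $(x,y)\in G$. The point is that this cannot happen for \emph{regular} open sets.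

Recall that $G\subset D$ is regular open if $G=\operatorname{int}\operatorname{cl}G$. For any open $W$ the set $\operatorname{int}\operatorname{cl}W$ is regular open, contains $W$, and has the same closure as $W$. The regular open sets, ordered by inclusion, form a complete Boolean algebra $RO(D)$ in which the meet of $G,G'$ is $G\cap G'$, the complement is $\neg G=D\setminus\operatorname{cl}G$, and the supremum of a family $(G_\alpha)$ is $\operatorname{int}\operatorname{cl}\bigcup_\alpha G_\alpha$. An \emph{ultrafilter of $RO(D)$} is a family $u\subset RO(D)$ that is closed under finite intersections and under passing to larger regular open sets, omits $\emptyset$, and contains $G$ or $\neg G$ for every $G$. Clopen sets are regular open, and $\neg C=D\setminus C$ for clopen $C$.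

\begin{lemma}\label{lem:thin}
Let $G\in RO(D)$ and $F=\operatorname{cl}G\setminus G$. Then $\operatorname{row}_bF\notin p_a$ and $\operatorname{col}_aF\notin p_b$ for all $(a,b)\in D$.
\end{lemma}

\begin{proof}
Let $H=\neg G$. Then $D$ is the disjoint union of $G$, $H$ and $F$. Since $D\setminus\operatorname{cl}H=\operatorname{int}\operatorname{cl}G=G$, we have $\operatorname{cl}H=H\cup F$, so $G$ and $H$ play symmetric roles. Also $\operatorname{int}F=\emptyset$, because a nonempty open subset of $\operatorname{cl}G$ meets $G$. The plan is to show that if $F$ were large along one line, it would be large in both directions on an open set. Put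
\[
\Omega=\{(x,y)\in F:\operatorname{row}_yF\in p_x\text{ and }\operatorname{col}_xF\in p_y\}.
\]

\emph{Claim. If $\operatorname{row}_bF\in p_a$, then $\operatorname{row}_b\Omega\in p_a$; if $\operatorname{col}_aF\in p_b$, then $\operatorname{col}_a\Omega\in p_b$.} The map $(x,y)\mapsto(y,x)$ is a homeomorphism of $D$ that exchanges rows and columns, so it suffices to prove the first assertion. By Lemma~\ref{lem:F} there is an open set $A_1\subset\operatorname{row}_bF$ with $A_1\in p_a$. For $x\in A_1$ we have $(x,b)\in F$ and $\operatorname{row}_bF\in p_x$. Since $p_b$ is an ultrafilter, exactly one of $\operatorname{col}_xG$, $\operatorname{col}_xH$, $\operatorname{col}_xF$ belongs to $p_b$; this splits $A_1$ into three sets $A_G,A_H,A_F$. Since $p_a$ is an ultrafilter, one of them belongs to $p_a$.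

Suppose $A_G\in p_a$. By Lemma~\ref{lem:F}, $A_G$ contains a nonempty open set $A_2$. Put
\[
O=(A_2\times\{b\})\cup\bigl(G\cap(A_2\times T)\bigr).
\]
The second set is open in $D$, so \eqref{eq:cross} holds at its points. At a point $(x,b)$ with $x\in A_2$, the row $\operatorname{row}_bO$ contains $A_2\in p_x$ and the column $\operatorname{col}_xO$ contains $\operatorname{col}_xG\in p_b$. So $O$ is open. As $O\subset F\cup G=\operatorname{cl}G$, regularity gives $O\subset G$, although $\emptyset\ne A_2\times\{b\}\subset F$. This contradiction shows $A_G\notin p_a$, and the same argument with $H$ in place of $G$ shows $A_H\notin p_a$. Hence $A_F\in p_a$, and $A_F\times\{b\}\subset\Omega$. This proves the claim.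

By the claim and \eqref{eq:cross}, $\Omega$ is open. Since $\Omega\subset F$, it is empty. As $\emptyset$ belongs neither to $p_a$ nor to $p_b$, the claim now gives the lemma.
\end{proof}

The two directions at $z=(a,b)$ can now be named:
\[
u_z=\{G\in RO(D):\operatorname{row}_bG\in p_a\},\qquad v_z=\{G\in RO(D):\operatorname{col}_aG\in p_b\}.
\]

\begin{proposition}\label{prop:directions}
Let $z\in D$ and $G\in RO(D)$.
\begin{enumerate}
\item[(a)] $u_z$ and $v_z$ are ultrafilters of $RO(D)$, and $G\in u_z\cap v_z$ whenever $z\in G$.
\item[(b)] The set $\operatorname{int}\operatorname{cl}W_z$ belongs to $u_z$ and not to $v_z$.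
\item[(c)] If $z\in\operatorname{cl}G$, then $G\in u_z$ or $G\in v_z$.
\item[(d)] If $G_1,G_2,G_3\in RO(D)$ are pairwise disjoint, then $\operatorname{cl}G_1\cap\operatorname{cl}G_2\cap\operatorname{cl}G_3=\emptyset$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $z=(a,b)$.

(a) The filter properties pass from $p_a$ to $u_z$. The rows at $b$ of $G$, $\neg G$ and $\operatorname{cl}G\setminus G$ partition $T$, and the third is not in $p_a$ by Lemma~\ref{lem:thin}; so $G$ or $\neg G$ lies in $u_z$. The same holds for $v_z$ with columns. The last assertion is \eqref{eq:cross}.

(b) The set $\operatorname{int}\operatorname{cl}W_z$ contains $W_z$, so its row at $b$ contains $T\setminus\{a\}\in p_a$. The open set $V_z$ misses $W_z$, hence $\operatorname{cl}W_z$; so the column of $\operatorname{int}\operatorname{cl}W_z$ at $a$ is disjoint from $T\setminus\{b\}\in p_b$.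

(c) Otherwise $\neg G\in u_z\cap v_z$ by (a), so $\neg G\cup\{z\}$ is open by \eqref{eq:cross}. This neighborhood of $z$ must meet $G$, which forces $z\in G$, and then $G\in u_z$ by (a), a contradiction.

(d) If $z$ were in all three closures, then by (c) two of the three sets would lie in the same ultrafilter $u_z$ or $v_z$, which is impossible for disjoint sets.
\end{proof}

\section{A two-to-one relation on an extremally disconnected space}\label{sec:E}

We now compactify the set of directions. Let $E$ be the Stone space of $RO(D)$: its points are the ultrafilters of $RO(D)$ and the sets $[G]=\{u:G\in u\}$ form a base. The space $E$ is compact Hausdorff, $[G]\cap[G']=[G\cap G']$, $E\setminus[G]=[\neg G]$, and $[G]=\emptyset$ only for $G=\emptyset$.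

A space is \emph{extremally disconnected} if the closure of every open set is open. The space $E$ has this property because $RO(D)$ is complete. Indeed, let $U=\bigcup_\alpha[G_\alpha]$ and let $G$ be the supremum of the $G_\alpha$. The clopen set $[G]$ contains $\operatorname{cl}U$. If $[G]\setminus\operatorname{cl}U$ were nonempty, it would contain some $[G']$ with $\emptyset\ne G'\subset G$ and $G'\cap G_\alpha=\emptyset$ for all $\alpha$; but the open set $G'\subset\operatorname{cl}\bigcup_\alpha G_\alpha$ must meet some $G_\alpha$. So $\operatorname{cl}U=[G]$.

The points $u_z$ and $v_z$ are different, but no clopen subset of $D$ distinguishes them. This suggests the relation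
\[
u\approx v\iff u\text{ and }v\text{ contain the same clopen subsets of }D .
\]

\begin{proposition}\label{prop:E}
\begin{enumerate}
\item[(a)] $\approx$ is a closed equivalence relation on $E$, and every class has at most two elements.
\item[(b)] $u_z\approx v_z$ for every $z\in D$.
\item[(c)] Every nonempty open subset of $E$ contains both $u_z$ and $v_z$ for some $z\in D$.
\item[(d)] There is $h\in C(E)$ with $h(u_z)\ne h(v_z)$ for every $z\in D$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) If $u\not\approx v$, there is a clopen $C$ with $C\in u$ and $D\setminus C\in v$ (replace $C$ by its complement if necessary). Then $[C]\times[D\setminus C]$ is a neighborhood of $(u,v)$ that contains no equivalent pair. So $\approx$ is closed.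

Proposition~\ref{prop:directions}(d) speaks only about points of $D$, while most classes of $\approx$ need not come from points of $D$. To reach them we convert the proposition into a statement about clopen sets. Suppose $u_1,u_2,u_3$ are distinct and equivalent. For $i<j$ choose $G_{ij}\in u_i$ with $\neg G_{ij}\in u_j$; intersecting, we obtain pairwise disjoint $G_i\in u_i$. By Proposition~\ref{prop:directions}(d) the open sets $D\setminus\operatorname{cl}G_i$ cover $D$. Enumerate $D=\{z_1,z_2,\dots\}$ and, by Lemma~\ref{lem:zerodim}, choose clopen sets $Q_k\ni z_k$ and indices $i(k)$ with $Q_k\cap\operatorname{cl}G_{i(k)}=\emptyset$. The sets $Q'_k=Q_k\setminus\bigcup_{l<k}Q_l$ are clopen and partition $D$. Hence the sets $P_i=\bigcup\{Q'_k:i(k)=i\}$, for $i=1,2,3$, form a partition of $D$ into three open, and therefore clopen, sets with $P_i\cap G_i=\emptyset$. The clopen set $D\setminus P_i$ contains $G_i$, so it belongs to $u_i$, and by equivalence to $u_1$. But the three sets $D\setminus P_i$ have empty intersection, a contradiction.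

(b) Let $C$ be clopen. If $z\in C$, then $C\in u_z\cap v_z$ by Proposition~\ref{prop:directions}(a). If $z\notin C$, then $D\setminus C\in u_z\cap v_z$, so $C$ lies in neither.

(c) A nonempty open set contains some $[G]$ with $G\ne\emptyset$, and $u_z,v_z\in[G]$ for every $z\in G$ by Proposition~\ref{prop:directions}(a).

(d) Let $B_k=[\operatorname{int}\operatorname{cl}W_{z_k}]$, a clopen subset of $E$ with $u_{z_k}\in B_k$ and $v_{z_k}\notin B_k$ by Proposition~\ref{prop:directions}(b). The series $h=\sum_k3^{-k}\mathbf 1_{B_k}$ converges uniformly, so $h$ is continuous. If two sequences in $\{0,1\}^{\mathbb N}$ first differ at index $k$, the sums $\sum_l3^{-l}\varepsilon_l$ differ by at least $3^{-k}-\sum_{l>k}3^{-l}=3^{-k}/2>0$. The sequences $(\mathbf 1_{B_l}(u_{z_k}))_l$ and $(\mathbf 1_{B_l}(v_{z_k}))_l$ differ at $l=k$, so $h(u_{z_k})\ne h(v_{z_k})$.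
\end{proof}

Countability of $D$ was used twice here, for the clopen partition in (a) and for the single function $h$ in (d). It is used once more below, to map $\mathbb N$ onto a dense subset of $E$.

\section{The spaces $K$ and $X_0$}\label{sec:K}

The results of Section~\ref{sec:isolated} require a dense set of isolated points, so we transplant $E$, with its relation, into $\mathbb N^*$. This is where extremal disconnectedness is needed. By Gleason's theorem \cite{Gleason}, compact extremally disconnected spaces are projective in the category of compact Hausdorff spaces; in particular, every continuous surjection from a compact Hausdorff space onto $E$ has a continuous right inverse.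

The set $\{u_z:z\in D\}$ is countable, and it is dense in $E$ by Proposition~\ref{prop:E}(c). Let $\pi:\mathbb N\to\{u_z:z\in D\}$ be a surjection with all fibers infinite, and let $\tilde\pi:\beta\mathbb N\to E$ be its extension. A free ultrafilter containing $\pi^{-1}(u_z)$ is mapped to $u_z$. So $\tilde\pi(\mathbb N^*)$ is compact and dense in $E$, that is, $\tilde\pi(\mathbb N^*)=E$. By Gleason's theorem there is a continuous map
\[
g:E\to\mathbb N^*\qquad\text{with}\qquad\tilde\pi\circ g=\operatorname{id}_E .
\]
The map $g$ is injective, and $g(E)$ is a closed subset of $\mathbb N^*$.

On $\beta\mathbb N$ let $x\sim y$ if $x=y$, or $x=g(u)$ and $y=g(v)$ with $u\approx v$. Since $g$ is injective, this is an equivalence relation, and its classes have at most two points by Proposition~\ref{prop:E}(a). It is closed, being the union of the diagonal and the compact set $(g\times g)(\approx)$. Let $q:\beta\mathbb N\to K=\beta\mathbb N/{\sim}$ be the quotient map. As noted before Example~\ref{ex:Ln}, $K$ is a compactification of $\mathbb N$ and $q_K=q$. By Proposition~\ref{prop:E}(b) we may define $x_z=q(g(u_z))=q(g(v_z))$ for $z\in D$. Put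
\[
X_0=\mathbb N\cup\{x_z:z\in D\}\subset K .
\]
This is a countable Tychonoff space containing $\mathbb N$ as a dense set of isolated points. The ultrafilters $g(u_z)$ and $g(v_z)$ converge to $x_z$ in $K$, hence also in the subspace $X_0$, and they are distinct because $u_z\ne v_z$.

\begin{proposition}\label{prop:ranktwo}
The spaces $K$ and $X_0$ have rank $2$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:rank} we must count points in the fibers of $q_K$ and $q_{X_0}$. The fibers of $q_K=q$ have at most two points. For $X_0$ all points of $\beta X_0$ must be considered, not only those of $X_0$. Let $r:\beta X_0\to K$ be the continuous extension of the inclusion $X_0\to K$. The maps $r\circ q_{X_0}$ and $q$ agree on the dense set $\mathbb N$, so they are equal. Hence every fiber of $q_{X_0}$ is contained in a fiber of $q$ and has at most two points. In both spaces the fiber over $x_z$ contains the two points $g(u_z)$ and $g(v_z)$.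
\end{proof}

\begin{proposition}\label{prop:notval}
Let $X\in\{K,X_0\}$ and $w\in g(E)$. Then $C(X)/P_w$ is not a valuation domain.
\end{proposition}

\begin{proof}
Let $\varphi=h\circ\pi$, with $h$ as in Proposition~\ref{prop:E}(d). It is a bounded function on $\mathbb N$ with extension $\tilde\varphi=h\circ\tilde\pi$, so $\tilde\varphi(g(u))=h(u)$ for $u\in E$. Let $A\in w$. The set $g^{-1}(\overline A)$ is open in $E$, and it is nonempty because $w\in g(E)\cap\overline A$. By Proposition~\ref{prop:E}(c) it contains $u_z$ and $v_z$ for some $z\in D$. Thus $g(u_z),g(v_z)\in\overline A$, both converge to $x_z\in X$, and $\tilde\varphi(g(u_z))=h(u_z)\ne h(v_z)=\tilde\varphi(g(v_z))$. Lemma~\ref{lem:tests}(a) applies.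
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The spaces $K$ and $X_0$ have rank $2$ by Proposition~\ref{prop:ranktwo}. For $w\in g(E)$ the ideal $P_w$ is a minimal prime $\ell$-ideal by Lemma~\ref{lem:minimal}, and its quotient is not a valuation domain by Proposition~\ref{prop:notval}.
\end{proof}

In $K$ the failure is located exactly on $g(E)$. By Lemma~\ref{lem:minimal} the following theorem covers all minimal primes of $C(K)$.

\begin{theorem}\label{thm:classification}
For $w\in\beta\mathbb N$, the ring $C(K)/P_w$ is a valuation domain if and only if $w\notin g(E)$. In particular, no minimal prime ideal of $C(K)$ contained in a maximal ideal of rank $2$ has a valuation domain as quotient.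
\end{theorem}

\begin{proof}
If $w\in g(E)$, use Proposition~\ref{prop:notval}. If $w\notin g(E)$, then since $g(E)$ is closed there is $A\in w$ with $\overline A\cap g(E)=\emptyset$. Every point of $\overline A$ is alone in its class, so $q$ is injective on $\overline A$ and Lemma~\ref{lem:tests}(b) applies. For the last claim, let $M_p$ have rank $2$. By Lemma~\ref{lem:rank} the minimal primes in $M_p$ are the $P_w$ with $w\in q^{-1}(p)$, and $q^{-1}(p)$ is a class with two points, both of which lie in $g(E)$.
\end{proof}

\section{Rank one and higher ranks}\label{sec:ranks}

\begin{proof}[Proof of Theorem~\ref{thm:ranks}]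
(a) If $X$ has rank $1$, every maximal ideal of $C(X)$ contains a unique minimal prime ideal, which says precisely that $X$ is an $F$-space \cite[14.25]{GJ}. By \eqref{eq:chain}, $X$ is an SV space. This implication can also be seen directly, for an arbitrary prime ideal $P$. First, $P$ lies in only one maximal ideal: if $p\ne p'$ in $\beta X$, take $f,f'\in C(\beta X)$ with $ff'=0$ and $f(p)=f'(p')=1$; then $f|_X\notin M^p$ and $f'|_X\notin M^{p'}$, while one of the two functions lies in $P$. So $C(X)/P$ is a local domain, and its finitely generated ideals are principal because $X$ is an $F$-space. Given $a,b$ in it, not both zero, write $(a,b)=(d)$, $a=a'd$, $b=b'd$, $d=sa+tb$. Canceling $d$ gives $1=sa'+tb'$, so $a'$ or $b'$ is a unit, and one of $a,b$ divides the other.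

(b) Let $L_n$ be the compact space of rank $n$ from Example~\ref{ex:Ln}, and consider the topological sum $K\oplus L_n$, for which $C(K\oplus L_n)=C(K)\times C(L_n)$. The prime ideals of a product $R\times S$ are the ideals $P\times S$ and $R\times Q$ with $P$, $Q$ prime, and an ideal of one kind is never contained in one of the other kind. Hence $K\oplus L_n$ has rank $\max(2,n)=n$. For $w\in g(E)$ the ideal $P_w\times C(L_n)$ is a minimal prime ideal and an $\ell$-ideal, hence a minimal prime $\ell$-ideal, and its quotient is $C(K)/P_w$, which is not a valuation domain. So $K\oplus L_n$ is not an SV space.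
\end{proof}

\begin{thebibliography}{9}

\bibitem{vanDouwen}
van Douwen, \emph{Applications of maximal topologies}, Topology Appl. \textbf{51} (1993).

\bibitem{GJ}
Gillman and Jerison, \emph{Rings of Continuous Functions}.

\bibitem{Gleason}
Gleason, \emph{Projective topological spaces}, Illinois J. Math. \textbf{2} (1958).

\bibitem{Larson}
Suzanne Larson, \texttt{http://afst.cedram.org/\allowbreak cedram-bin/\allowbreak article/\allowbreak AFST\_2010\_6\_19\_S1\_111\_0.pdf}.

\end{thebibliography}
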